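
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Ordered sets with few endomorphisms per automorphism}


\begin{abstract}
For a finite ordered set $X$ let $e(X)$ be the number of its order-preserving self-maps and $a(X)$ the number of its automorphisms. We show that no constant $c>1$ satisfies $e(X)/a(X)\ge c^{n}$ for all ordered sets $X$ of size $n\ge 2$: for every large $n$ there is a connected ordered set of size $n$, without $4$-element chains, for which $e(X)/a(X)\le \exp(5n/\log n)$. The set consists of a large frame with two distant hubs, to which twin elements, of order $n/\log n$ in number, are attached. The twins produce so many automorphisms that endomorphisms moving a hub become negligible. Once both hubs are fixed, distances in the frame and a random coloring of a grid make the frame almost rigid.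
\end{abstract}

\section{Introduction}

An \emph{ordered set} is a finite partially ordered set $X$. An \emph{endomorphism} of $X$ is a map $f:X\to X$ such that $x\le y$ implies $f(x)\le f(y)$, and an \emph{automorphism} is an order-isomorphism of $X$ onto itself. Let $e(X)$ and $a(X)$ be the numbers of endomorphisms and of automorphisms of $X$. The ratio $e(X)/a(X)$ measures how much more freedom there is to fold or collapse $X$ than to rearrange it. Rival and Rutkowski (1991) conjectured that $e(P_n)/a(P_n)\to\infty$ for every sequence $(P_n)$ of pairwise nonisomorphic ordered sets. One may ask for a rate. The following question is posed in \cite{booklet}: \emph{is there a constant $c>1$ such that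
\[
\frac{e(X)}{a(X)}\ \ge\ c^{\,n}\qquad\text{for all ordered sets $X$ of size $n\ge2$?}
\]}

The simplest examples suggest that the answer is yes. A chain of size $n$ has only one automorphism, and its endomorphisms are the weakly increasing sequences of length $n$ with entries in an $n$-element chain. So the ratio is $\binom{2n-1}{n}=\prod_{j=1}^{n-1}\frac{n+j}{j}\ge 2^{n-1}$. At the other extreme, an antichain of size $n$ has $n!$ automorphisms and $n^n$ endomorphisms, and the ratio $n^n/n!=\prod_{j=1}^n\frac nj\ge 2^{\lfloor n/2\rfloor}$ is again exponential. Moreover, $e(X)\ge 2^{n/2}$ holds for every $X$ (Proposition~\ref{prop:ebound}). Nevertheless the answer is no. Throughout, $\log$ is the natural logarithm.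

\begin{theorem}\label{thm:main}
For every sufficiently large $n$ there is a connected ordered set $X$ with $|X|=n$, having no $4$-element chain, such that
\[
\frac{e(X)}{a(X)}\le \exp\Big(\frac{5n}{\log n}\Big).
\]
\end{theorem}

For every $c>1$ the right-hand side is smaller than $c^n$ once $n$ is large. Hence:

\begin{corollary}
There is no $c>1$ such that $e(X)/a(X)\ge c^n$ for all ordered sets $X$ of size $n\ge 2$.
\end{corollary}

The sets that we construct do not contradict the conjecture of Rival and Rutkowski: along this family $\log(e(X)/a(X))=(4.8+o(1))\,n/\log n$, so the ratio tends to infinity (Proposition~\ref{prop:order}).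

Section~\ref{sec:obstructions} proves two lower bounds that tell us where to look for a counterexample. The proof of Theorem~\ref{thm:main} does not depend on them. Section~\ref{sec:small} shows the mechanism, and its main difficulty, in small cases. Sections~\ref{sec:coloring}--\ref{sec:parameters} contain the proof.

\section{What a counterexample must look like}\label{sec:obstructions}

The first bound maps all of $X$ to a longest chain and lets every second level choose between two neighboring values.

\begin{proposition}\label{prop:ebound}
Every ordered set $X$ of size $n\ge2$ satisfies $e(X)\ge 2^{n/2}$. Hence $e(X)/a(X)\ge 2^{\varepsilon n}$ whenever $a(X)\le 2^{(1/2-\varepsilon)n}$.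
\end{proposition}

\begin{proof}
If $X$ is an antichain, then $e(X)=n^n\ge 2^{n/2}$. Otherwise let $h(x)$ be the height of $x$, that is, the maximal number of strict steps in a chain descending from $x$, and let $\ell\ge1$ be the maximal height. Let $c_0<c_1<\dots<c_\ell$ be a longest chain. Then $h(c_j)=j$, since a larger height of $c_j$ would give a longer chain. Choose $\epsilon\in\{0,1\}$ such that at least $n/2$ elements have height $\equiv\epsilon\pmod 2$; all congruences below are modulo $2$. Consider all maps $f$ obtained as follows.
\begin{itemize}
\item If $h(x)\not\equiv\epsilon$, put $f(x)=c_{h(x)}$.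
\item If $h(x)\equiv\epsilon$ and $h(x)<\ell$, let $f(x)$ be either of $c_{h(x)},c_{h(x)+1}$.
\item If $h(x)\equiv\epsilon$ and $h(x)=\ell$, let $f(x)$ be either of $c_{\ell-1},c_{\ell}$.
\end{itemize}
These are at least $2^{n/2}$ distinct maps. To see that they preserve the order, let $x<x'$. Then $h(x)<h(x')\le \ell$, so one of the first two rules applies to $x$, and $f(x)\le c_{h(x)+1}$.

If $h(x')<\ell$ or $\ell\not\equiv\epsilon$, one of the first two rules applies to $x'$ as well, so $f(x')\ge c_{h(x')}\ge c_{h(x)+1}\ge f(x)$. If $h(x')=\ell\equiv\epsilon$, then $f(x')\ge c_{\ell-1}$, and it suffices that $f(x)\le c_{\ell-1}$. For $h(x)=\ell-1\not\equiv\epsilon$ the first rule gives $f(x)=c_{\ell-1}$. For $h(x)\le \ell-2$ we have $f(x)\le c_{h(x)+1}\le c_{\ell-1}$.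
\end{proof}

So a family of counterexamples needs exponentially many automorphisms. The most obvious source of automorphisms is \emph{twins}: elements with the same strict lower bounds and the same strict upper bounds. Being twins is an equivalence relation. Its classes are antichains, since $x<x'$ for twins $x,x'$ would give $x<x$. Twins, however, also create endomorphisms.

\begin{proposition}\label{prop:twins}
If the twin classes of $X$ have sizes $m_1,m_2,\dots$, then $e(X)/a(X)\ge\prod_j m_j^{m_j}/m_j!$. In particular, if $T$ elements lie in classes of size at least $2$, then $e(X)/a(X)\ge 2^{T/3}$.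
\end{proposition}

\begin{proof}
Let $\rho:X\to X$ be a map with $\rho(C)\subseteq C$ for each twin class $C$. If $x<x'$, then $\rho(x)<x'$ because $x$ and $\rho(x)$ have the same strict upper bounds, and then $\rho(x)<\rho(x')$ because $x'$ and $\rho(x')$ have the same strict lower bounds. So $\rho$ is an endomorphism, and so is $g\rho$ for every automorphism $g$.

Automorphisms permute the twin classes. A permutation of $X$ that maps each class to itself is order-preserving by what we just saw, and so is its inverse. Hence these permutations are automorphisms. They form the subgroup $S$ of all automorphisms that fix every class setwise, and $|S|=\prod_j m_j!$. If $g\rho=g'\rho'$, then for every class $C$ the classes $g(C)$ and $g'(C)$ both contain $g\rho(C)$, so they are equal. Thus $g^{-1}g'\in S$, that is, $gS=g'S$. For fixed $g$, distinct maps $\rho$ give distinct maps $g\rho$. Letting $g$ run over representatives of the $a(X)/|S|$ cosets of $S$ and $\rho$ over its $\prod_j m_j^{m_j}$ possibilities, we obtain the first inequality.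

For the second, $m^m/m!=\prod_{j=1}^m\frac mj\ge 2^{\lfloor m/2\rfloor}$, and $\lfloor m/2\rfloor\ge m/3$ for $m\ge2$: this is clear for $m=2$, and for $m\ge3$ we have $\lfloor m/2\rfloor\ge(m-1)/2\ge m/3$.
\end{proof}

Consequently, if $|X_n|=n\to\infty$ and $(e(X_n)/a(X_n))^{1/n}\to1$, then $a(X_n)\ge 2^{n/2-o(n)}$, while only $o(n)$ elements of $X_n$ lie in nontrivial twin classes.

These requirements seem to pull against each other, but they are compatible. A class of $k$ twins contributes $k!=e^{k\log k-O(k)}$ automorphisms at a cost of only $k^k/k!\le e^k$ in the ratio. With $k$ of order $n/\log n$, the number of automorphisms gained is exponential in $n$, and the price is only $e^{O(n/\log n)}$. The task is then to arrange the other $n-O(n/\log n)$ elements so that they contribute almost nothing to the ratio.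

\section{The mechanism in small cases}\label{sec:small}

\subsection{A fence with pendants}\label{sec:fence}

Let $X$ consist of the six-element fence
\[
u<\alpha>a<c>b<\beta ,
\]
together with $k\ge1$ maximal elements $z_1,\dots,z_k$ whose only strict lower bound is $u$, and $k$ minimal elements $w_1,\dots,w_k$ whose only strict upper bound is $\beta$. We call $u$ and $\beta$ the \emph{hubs} and the $z_j,w_j$ the \emph{pendants}. Let $n=2k+6$. Permuting the $z_j$ and the $w_j$ shows $a(X)\ge (k!)^2$. We split the endomorphisms into two types.

\emph{Both hubs fixed.} An endomorphism sends comparable elements to equal or comparable elements. The elements $u,\alpha,a,c,b,\beta$ form the only path from $u$ to $\beta$ in the comparability graph, which is a tree, and this path has $5$ steps. If $f(u)=u$ and $f(\beta)=\beta$, the images of the fence form a walk from $u$ to $\beta$ with at most $5$ steps, so $f$ is the identity on the fence. The pendants remain free within $f(z_j)\ge u$ and $f(w_j)\le\beta$. There are exactly $(k+2)^{2k}$ such endomorphisms.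

\emph{A hub moved.} Suppose $f(u)=r\ne u$. At most $3$ elements are $\ge r$, so there are at most $3^k$ choices for the images of the $z_j$. Each $w_j$ is mapped to an element $\le f(\beta)$, which leaves at most $k+2$ choices. Counting $n^6$ for the fence, we get at most $n^6\,3^k(k+2)^k$ endomorphisms. The same bound holds if $f(\beta)\ne\beta$, by the dual argument.

The second number is $o\big((k+2)^{2k}\big)$. So almost all endomorphisms fix both hubs, although nothing forces them to do so: \emph{the hubs are pinned by counting, and the rest is rigid by distance}. Both hubs are needed. If only $u$ were pinned, the fence could be folded onto $u<\alpha$.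

This $X$ is not yet a counterexample. Almost all of its elements are pendants, so by Proposition~\ref{prop:twins} its ratio is exponential in $n$.

\subsection{How large a frame can be carried}\label{sec:frame}

Now replace the fence by a large \emph{frame}, with $k_1$ pendants at the hub $u$ and $k_2$ at the hub $\beta$. If a hub with $k$ pendants is moved to an element that has at most $M$ elements on the relevant side (above it for $u$, below it for $\beta$), these pendants lose a factor of about $(M/k)^{k}$. For $k$ of order $n/\log n$ and $M$ of order $\sqrt n$, this is $e^{-\text{const}\cdot n}$. It outweighs everything else if the frame has at most $e^{\text{const}'\cdot n}$ maps even when the hubs move, with a suitable constant. So we want a small set $Q$ of \emph{control elements}, with $|Q|\log n=o(n)$, such that the images of $Q$ leave a bounded number of choices for every other frame element. A grid suggests itself, because its $N^2$ points are controlled by $O(N)$ lines.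

Here is the first attempt. Let $N$ be odd and let $\mathbb Z_N$ be the ring of integers modulo $N$. For $s,t\in\mathbb Z_N$ take elements
\[
a_s,\,b_t\;<\;y_{s,t}\;<\;c_{s+t},\,d_{s-t},
\]
where the relations $a_s,b_t<c_{s+t},d_{s-t}$ are included, and link them to the hubs by $u<\alpha$, $a_s<\alpha$, $b_t<\beta$. The control set consists of all $a,b,c,d$ and $u,\alpha,\beta$. Two things work well.

\emph{Bounded choice.} We have $f(y_{s,t})\in[f(a_s),f(c_{s+t})]$. Every interval has at most $3$ elements, because two lines of different directions through a grid point determine the point.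

\emph{Rigidity over the identity.} If $f$ fixes every control element, then $f(y_{s,t})$ lies below the two distinct maximal elements $c_{s+t},d_{s-t}$ and above the two distinct minimal elements $a_s,b_t$. So it is some $y_{s',t'}$ with $s'=s$ and $t'=t$. With the $c$'s alone, $f(y_{s,t})$ could be $y_{s,t}$ or $c_{s+t}$. This is why there are two families above.

But one thing fails: \emph{folding}. Fix $s_0,t_0$. Send every $a_s$ to $a_{s_0}$, every $b_t$ to $b_{t_0}$, every $c$ and every $d$ to $c_{s_0+t_0}$, fix $u,\alpha,\beta$ and the pendants, and send each $y_{s,t}$ independently to $y_{s_0,t_0}$ or to $c_{s_0+t_0}$. All relations are preserved, so at least $2^{N^2}$ endomorphisms fix both hubs.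

The remedy is to color the grid points with $R$ colors and to make colors visible to endomorphisms that fix the hubs. Suppose that such an endomorphism acts on the points through a product map $(s,t)\mapsto(\sigma(s),\tau(t))$, and that $f(y_{s,t})$ can be ambiguous only when $(\sigma(s),\tau(t))$ has the same color as $(s,t)$. In a random coloring this should happen for only a fraction of about $1/R$ of the points moved by the map. There are only $N^{2N}=e^{2N\log N}$ product maps, while the deviation probabilities for $N^2$ random colors are $e^{-\Omega(N^2/R^2)}$, so one coloring can serve all product maps at once. Points not moved by the product map are handled by the rigidity just described, up to a small error. The next section provides the coloring, and the ordered set of Section~\ref{sec:construction} makes the color visible as a distance.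

\section{A coloring lemma}\label{sec:coloring}

Let $N$ be odd, $R=\lceil(\log N)^2\rceil$, and $G=\mathbb Z_N^2$. A \emph{line} is one of the $4N$ sets
\[
\{s=m\},\quad\{t=m\},\quad\{s+t=m\},\quad\{s-t=m\}\qquad(m\in\mathbb Z_N)
\]
of points $(s,t)\in G$. Each line has $N$ points.

We use Hoeffding's inequality in this form: if $A_1,\dots,A_m$ are independent events of probability $p$ and $\lambda>0$, then more than $pm+\lambda$ of them occur with probability at most $\exp(-2\lambda^2/m)$.

\begin{lemma}\label{lem:coloring}
For all large odd $N$ there is a coloring $\chi:G\to\{1,\dots,R\}$ such that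
\begin{enumerate}
\item[(i)] every line contains every color;
\item[(ii)] for all functions $\sigma,\tau:\mathbb Z_N\to\mathbb Z_N$, at most $2N^2/R$ points $(s,t)\in G$ satisfy
\[
(\sigma(s),\tau(t))\neq(s,t)\quad\text{and}\quad \chi(\sigma(s),\tau(t))=\chi(s,t).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Choose the colors of the points uniformly and independently at random. A given line misses a given color with probability $(1-1/R)^N$, so (i) fails with probability at most $4NR(1-1/R)^N\le4NR\exp(-N/R)\to0$.

For (ii), fix $\sigma,\tau$, write $\varphi(s,t)=(\sigma(s),\tau(t))$, and let $W$ be the set of points $v$ with $\varphi(v)\ne v$. The events ``$\chi(\varphi(v))=\chi(v)$'' for $v\in W$ each have probability $1/R$, but they need not be independent, because a point can be the image of others and itself move. We therefore split $W$ into three parts on which the events become independent. Consider the graph on $G$ with edges $\{v,\varphi(v)\}$, $v\in W$. Every edge inside a nonempty set $S$ of points has the form $\{v,\varphi(v)\}$ with $v\in S$, so $S$ spans at most $|S|$ edges, and some vertex of the subgraph induced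 by $S$ has degree at most $2$ in it. Removing such vertices one at a time and coloring them in reverse order, we see that the graph has a proper $3$-coloring. Thus $G=V_1\cup V_2\cup V_3$ is a partition into sets without edges. Put $W_j=W\cap V_j$.

For $v\in W_j$ we have $\varphi(v)\notin V_j$. Hence, conditionally on the values of $\chi$ outside $V_j$, the events $\chi(v)=\chi(\varphi(v))$ with $v\in W_j$ are independent and have probability $1/R$. If $W_j\ne\emptyset$, Hoeffding's inequality with $\lambda=N^2/(3R)$ and $|W_j|\le N^2$ shows that more than $|W_j|/R+N^2/(3R)$ of them occur with conditional, and hence also unconditional, probability at most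
\[
\exp\Big(-\frac{2(N^2/3R)^2}{|W_j|}\Big)\le\exp\Big(-\frac{2N^2}{9R^2}\Big).
\]
If none of the three counts exceeds its bound, their sum is at most $|W|/R+N^2/R\le 2N^2/R$. So the bound in (ii) fails for the given pair $(\sigma,\tau)$ with probability at most $3\exp(-2N^2/(9R^2))$. There are $N^{2N}$ pairs, and
\[
3N^{2N}\exp\Big(-\frac{2N^2}{9R^2}\Big)=3\exp\Big(2N\log N-\frac{2N^2}{9R^2}\Big)\to0,
\]
since $R=O(\log^2N)$. For large $N$ both properties therefore hold with positive probability.
\end{proof}

The product form of $\varphi$ is used only in the count of maps. For arbitrary maps $\varphi:G\to G$ the analogue of (ii) would fail as soon as $R>2$ and every color occurs at least twice, since every point could be moved to another point of its own color.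

\section{The ordered set}\label{sec:construction}

\subsection{Definition}

Each color $i$ gets its own copy of the lines: elements $a_{i,s},b_{i,t}$ below and $c_{i,m},d_{i,m}$ above the points of color $i$. Two kinds of \emph{ladders} connect the copies. For fixed $s$, the elements $a_{1,s},a_{2,s},\dots,a_{R,s}$ are joined into a fence by elements $p_{i,s}$, and for fixed $t$, the elements $b_{1,t},\dots,b_{R,t}$ are joined by elements $q_{i,t}$. The ladders have two purposes. They make the color of a point equal to the place where one crosses from an $a$-ladder to a $b$-ladder on the way between the hubs. They also force one function $\sigma$, and one function $\tau$, to serve all colors. If these functions could be chosen separately for each color, folding would return: for each $i$, all points of color $i$ could be collapsed as in Section~\ref{sec:frame} onto one point of color $i$.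

Let $\chi$ be as in Lemma~\ref{lem:coloring}, with $N$ so large that $R\ge2$, and let $k_1,k_2$ be positive integers. The indices $s,t,m$ run over $\mathbb Z_N$. The ordered set $X$ has the following elements.
\begin{itemize}
\item Minimal elements: $u$; $a_{i,s}$ and $b_{i,t}$ for $1\le i\le R$; $w_1,\dots,w_{k_2}$.
\item Middle elements: $y_{s,t}$ for $(s,t)\in G$. The \emph{color} of $y_{s,t}$ is $\chi(s,t)$.
\item Maximal elements: $\alpha$, $\beta$; $p_{i,s}$ and $q_{i,t}$ for $1\le i\le R-1$; $c_{i,m}$ and $d_{i,m}$ for $1\le i\le R$; $z_1,\dots,z_{k_1}$.
\end{itemize}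
The strict relations are exactly these:
\begin{align*}
&u<\alpha,\qquad u<z_j,\qquad a_{1,s}<\alpha,\qquad b_{R,t}<\beta,\qquad w_j<\beta;\\
&a_{i,s},\,a_{i+1,s}<p_{i,s}\quad\text{and}\quad b_{i,t},\,b_{i+1,t}<q_{i,t}\qquad(1\le i\le R-1);\\
&a_{i,s},\,b_{i,t}<y_{s,t}<c_{i,s+t},\,d_{i,s-t}\quad\text{and}\quad a_{i,s},\,b_{i,t}<c_{i,s+t},\,d_{i,s-t}\qquad(i=\chi(s,t)).
\end{align*}
This is a partial order: the only $3$-chains are of the form minimal $<y<$ maximal, and their outer relations are on the list. In particular there is no $4$-element chain. Let $Y$ be the set of all $y_{s,t}$ and let $Q$ be the set of all elements other than the $y_{s,t}$, $z_j$, $w_j$. In particular $u,\alpha,\beta\in Q$. Then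
\begin{equation}\label{eq:sizes}
|Q|=3+4RN+2(R-1)N=6RN-2N+3,\qquad |X|=N^2+|Q|+k_1+k_2 .
\end{equation}
As before, $u$ and $\beta$ are the hubs and the $z_j,w_j$ are the pendants.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.85cm,every node/.style={font=\small}]
\draw (0,0)--(1,2)--(2,0)--(3,2)--(4,0)--(5,1)--(6,0)--(7,2)--(8,0)--(9,2);
\draw (5,1)--(4.65,2) (5,1)--(5.35,2);
\draw (0,0)--(-1.3,2) (0,0)--(-1,2) (0,0)--(-0.7,2);
\draw (9,2)--(9.7,0) (9,2)--(10,0) (9,2)--(10.3,0);
\foreach \p in {(0,0),(2,0),(4,0),(6,0),(8,0),(1,2),(3,2),(7,2),(9,2),(5,1),(4.65,2),(5.35,2),(-1.3,2),(-1,2),(-0.7,2),(9.7,0),(10,0),(10.3,0)} \fill \p circle (1.7pt);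
\node[below] at (0,-0.05) {$u$};
\node[below] at (2,-0.05) {$a_{1,s}$};
\node[below] at (4,-0.05) {$a_{2,s}$};
\node[below] at (6,-0.05) {$b_{2,t}$};
\node[below] at (8,-0.05) {$b_{3,t}$};
\node[below] at (10,-0.05) {$w_j$};
\node[above] at (-1,2.05) {$z_j$};
\node[above] at (1,2.05) {$\alpha$};
\node[above] at (3,2.05) {$p_{1,s}$};
\node[above] at (4.65,2.05) {$c$};
\node[above] at (5.35,2.05) {$d$};
\node[above] at (7,2.05) {$q_{2,t}$};
\node[above] at (9,2.05) {$\beta$};
\node[below] at (5,0.95) {$y_{s,t}$};
\foreach \x in {-1,...,10} \node[font=\scriptsize] at (\x,-1.3) {$\x$};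
\end{tikzpicture}
\caption{Part of $X$ for $R=3$ and a point $(s,t)$ of color $2$, with $c=c_{2,s+t}$ and $d=d_{2,s-t}$. Lines are covering relations, and the numbers below are the positions $\pi$; the elements $y_{s,t},c,d$ all have position $5$. The way from the hub $u$ to the hub $\beta$ follows the $a$-ladder of $s$ up to index $2$, crosses at $y_{s,t}$ (or at $c$ or $d$), and continues on the $b$-ladder of $t$ from index $2$. The other elements $p_{2,s},a_{3,s},b_{1,t},q_{1,t}$ of these two ladders are not shown.}
\label{fig:geodesic}
\end{figure}

\subsection{Local sizes}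

For $r\in X$ write ${\uparrow}r=\{x:x\ge r\}$ and ${\downarrow}r=\{x:x\le r\}$. The next two lemmas are the counterparts of ``bounded choice'' in Section~\ref{sec:frame} and of the small up-sets and down-sets in Section~\ref{sec:fence}.

\begin{lemma}\label{lem:intervals}
Every interval $[g,h]=\{x:g\le x\le h\}$ of $X$ has at most $3$ elements.
\end{lemma}

\begin{proof}
An element strictly between $g$ and $h$ is some $y_{s,t}$, and then, with $i=\chi(s,t)$, we have $g\in\{a_{i,s},b_{i,t}\}$ and $h\in\{c_{i,s+t},d_{i,s-t}\}$. So $g$ and $h$ determine one of $s,t$ and one of $s+t,s-t$, hence $(s,t)$. There is at most one such element.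
\end{proof}

\begin{lemma}\label{lem:degrees}
Put $M=3N+4$. Then $|{\uparrow}r|\le M$ for every $r\neq u$ and $|{\downarrow}r|\le M$ for every $r\ne\beta$, while $|{\uparrow}u|=k_1+2$ and $|{\downarrow}\beta|=k_2+N+1$.
\end{lemma}

\begin{proof}
The last two equalities hold because ${\uparrow}u$ consists of $u$, $\alpha$ and the $z_j$, and ${\downarrow}\beta$ consists of $\beta$, the $b_{R,t}$ and the $w_j$.

\emph{Up-sets.} The set ${\uparrow}a_{i,s}$ consists of $a_{i,s}$, at most two $p$'s, possibly $\alpha$, and, from the points $(s,t)$ of color $i$ with $t$ varying, at most $N$ each of $y$'s, $c$'s and $d$'s. This makes at most $3N+4$ elements. For ${\uparrow}b_{i,t}$ the count is the same with $q,\beta$ in place of $p,\alpha$. Further, $|{\uparrow}w_j|=2$ and $|{\uparrow}y_{s,t}|=3$, and maximal elements have up-sets of size $1$.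

\emph{Down-sets.} The set ${\downarrow}c_{i,m}$ consists of $c_{i,m}$ and, from the points of color $i$ on the line $s+t=m$, at most $N$ each of $y$'s, $a$'s and $b$'s. The same holds for ${\downarrow}d_{i,m}$ with the line $s-t=m$. Further, $|{\downarrow}\alpha|=N+2$; the down-sets of $p$'s, $q$'s and $y$'s have size $3$; $|{\downarrow}z_j|=2$; and minimal elements have down-sets of size $1$.
\end{proof}

Permuting the $z_j$ among themselves and the $w_j$ among themselves, and using $k!\ge k^ke^{-k}$ (which follows from $e^k\ge k^k/k!$), we obtain
\begin{equation}\label{eq:aut}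
a(X)\ge k_1!\,k_2!\ge k_1^{k_1}k_2^{k_2}\exp(-k_1-k_2).
\end{equation}

\subsection{Positions and geodesics}

Define the \emph{position} $\pi:X\to\mathbb Z$ by the following table (compare Figure~\ref{fig:geodesic}).
\begin{center}
\begin{tabular}{c|c@{\hspace{3em}}c|c}
element & $\pi$ & element & $\pi$\\\hline
$z_j$ & $-1$ & $c_{i,m}$, $d_{i,m}$, $y$'s of color $i$ & $2i+1$\\
$u$ & $0$ & $b_{i,t}$ & $2i+2$\\
$\alpha$ & $1$ & $q_{i,t}$ & $2i+3$\\
$a_{i,s}$ & $2i$ & $\beta$ & $2R+3$\\
$p_{i,s}$ & $2i+1$ & $w_j$ & $2R+4$
\end{tabular}
\end{center}

\begin{lemma}\label{lem:geodesics}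
\begin{enumerate}
\item[(a)] Positions of comparable elements differ by at most $1$.
\item[(b)] Every element of $Q\cup Y$ lies on a sequence of $2R+4$ elements from $u$ to $\beta$ in which consecutive elements are comparable and whose positions are $0,1,2,\dots,2R+3$.
\end{enumerate}
In particular, $X$ is connected.
\end{lemma}

\begin{proof}
(a) We go through the relations. The positions of $u,\alpha,z_j$ are $0,1,-1$; those of $a_{1,s},\alpha$ are $2,1$; those of $b_{R,t},\beta,w_j$ are $2R+2,2R+3,2R+4$. The element $p_{i,s}$ has position $2i+1$, between the positions $2i$ and $2i+2$ of $a_{i,s}$ and $a_{i+1,s}$. The element $q_{i,t}$ has position $2i+3$, between the positions $2i+2$ and $2i+4$ of $b_{i,t}$ and $b_{i+1,t}$. In the relations coming from a point of color $i$, the $a$ has position $2i$, the $b$ has position $2i+2$, and $y,c,d$ have position $2i+1$.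

(b) Let $\chi(s,t)=i$ and let $g$ be one of $y_{s,t},c_{i,s+t},d_{i,s-t}$. The sequence
\[
u,\ \alpha,\ a_{1,s},\ p_{1,s},\ a_{2,s},\ \dots,\ a_{i,s},\ g,\ b_{i,t},\ q_{i,t},\ b_{i+1,t},\ \dots,\ b_{R,t},\ \beta
\]
has the stated properties. We call it a \emph{geodesic}. The elements $u,\alpha,\beta$ and all $y$'s clearly lie on geodesics. For the other elements we use Lemma~\ref{lem:coloring}(i). The line with first coordinate $s$ contains a point of color $R$, whose geodesics contain all $a_{i,s}$ and all $p_{i,s}$. The line with second coordinate $t$ contains a point of color $1$, whose geodesics contain all $b_{i,t}$ and all $q_{i,t}$. The line $s+t=m$ contains a point of color $i$, which has a geodesic through $c_{i,m}$, and the line $s-t=m$ likewise gives one through $d_{i,m}$.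

Connectedness follows, since the $z_j$ are comparable to $u$ and the $w_j$ to $\beta$.
\end{proof}

\section{Endomorphisms fixing both hubs}\label{sec:typeI}

Throughout this section $f$ is an endomorphism with $f(u)=u$ and $f(\beta)=\beta$. We call such endomorphisms \emph{Type~I}.

\subsection{Positions are preserved}

Apply $f$ to a geodesic. Consecutive images are equal or comparable, so by Lemma~\ref{lem:geodesics}(a) the position changes by at most $1$ per step. It rises from $0$ to $2R+3$ in $2R+3$ steps, so each step raises it by exactly $1$. By Lemma~\ref{lem:geodesics}(b),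
\begin{equation}\label{eq:pos}
\pi(f(g))=\pi(g)\qquad\text{for all }g\in Q\cup Y .
\end{equation}

So colors are visible: a point $y$ of color $i$ must go to position $2i+1$. But position alone does not separate the two kinds of ladders. Position $2i+2$ is shared by the $a_{i+1,s}$ and the $b_{i,t}$, so a priori an $a$ may be sent to a $b$. The next lemma says that whenever $a_{i,s}$ is sent to some $a_{i,s'}$, the index $s'$ is already determined by the image of $a_{1,s}$, at the end of the ladder near $u$. The $b$'s behave similarly, with the end near $\beta$.

\begin{lemma}\label{lem:ladders}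
There are functions $\sigma,\tau:\mathbb Z_N\to\mathbb Z_N$, determined by $f|_Q$, such that for all $i,s,s',t,t'$
\begin{equation}\label{eq:sigmatau}
f(a_{i,s})=a_{i,s'}\ \Rightarrow\ s'=\sigma(s),\qquad f(b_{i,t})=b_{i,t'}\ \Rightarrow\ t'=\tau(t).
\end{equation}
\end{lemma}

\begin{proof}
The elements of position $2$ are exactly the $a_{1,s}$, and those of position $2R+2$ are exactly the $b_{R,t}$. By \eqref{eq:pos} we can define $\sigma,\tau$ by $f(a_{1,s})=a_{1,\sigma(s)}$ and $f(b_{R,t})=b_{R,\tau(t)}$. It remains to move along the ladders. Let $1\le i\le R-1$.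

\emph{Down the $a$-ladder: if $f(a_{i+1,s})=a_{i+1,s'}$, then $f(a_{i,s})=a_{i,s'}$.} The element $f(p_{i,s})$ has position $2i+1$ and is $\ge a_{i+1,s'}$, whose position is $2i+2$, so it lies strictly above $a_{i+1,s'}$. The elements strictly above $a_{i+1,s'}$ are $p_{i,s'}$, possibly $p_{i+1,s'}$, and certain $y$'s, $c$'s, $d$'s belonging to color $i+1$. All of these except $p_{i,s'}$ have position $2i+3$. So $f(p_{i,s})=p_{i,s'}$. Now $f(a_{i,s})\le p_{i,s'}$ has position $2i$, and the only such element is $a_{i,s'}$.

\emph{Up the $b$-ladder: if $f(b_{i,t})=b_{i,t'}$, then $f(b_{i+1,t})=b_{i+1,t'}$.} The element $f(q_{i,t})$ has position $2i+3$ and is $\ge b_{i,t'}$, whose position is $2i+2$, so it lies strictly above $b_{i,t'}$. The elements strictly above $b_{i,t'}$ are $q_{i,t'}$, possibly $q_{i-1,t'}$, and certain $y$'s, $c$'s, $d$'s belonging to color $i$. All of these except $q_{i,t'}$ have position $2i+1$. So $f(q_{i,t})=q_{i,t'}$. Now $f(b_{i+1,t})\le q_{i,t'}$ has position $2i+4$, so it is $b_{i+1,t'}$.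

Iterating the first statement down to index $1$ and the second up to index $R$ gives \eqref{eq:sigmatau}.
\end{proof}

\subsection{Few points have a choice}

Fix the restriction $f|_Q$, and with it $\sigma$ and $\tau$. A \emph{possible value} of $y\in Y$ is an element $f'(y)$, where $f'$ is a Type~I endomorphism with $f'|_Q=f|_Q$.

\begin{lemma}\label{lem:twovalues}
Let $y=y_{s,t}$ have color $i$. Given $f|_Q$, it has at most two possible values. If it has two, then with $s'=\sigma(s)$ and $t'=\tau(t)$ we have
\begin{equation}\label{eq:two}
\chi(s',t')=i\qquad\text{and}\qquad f(c_{i,s+t})=f(d_{i,s-t})\in\{c_{i,s'+t'},\,d_{i,s'-t'}\}.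
\end{equation}
\end{lemma}

\begin{proof}
Put $g=f(c_{i,s+t})$ and $h=f(d_{i,s-t})$, and let $v$ be a possible value of $y$. By \eqref{eq:pos}, the elements $v,g,h$ all have position $2i+1$, and $v\le g$, $v\le h$. The elements of position $2i+1$ are the $c_{i,\cdot}$, $d_{i,\cdot}$, $p_{i,\cdot}$ (if $i\le R-1$) and $q_{i-1,\cdot}$ (if $i\ge2$), all of which are maximal, and the $y$'s of color $i$. The only strict relations among them are $y_{s',t'}<c_{i,s'+t'}$ and $y_{s',t'}<d_{i,s'-t'}$ for points $(s',t')$ of color $i$. There are three cases.

\emph{One of $g,h$ lies in $Y$.} Nothing of position $2i+1$ lies strictly below an element of $Y$, so $v$ equals that element. There is at most one possible value.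

\emph{$g\ne h$ are both maximal.} Since two distinct maximal elements are incomparable, $v$ is strictly below both. So $v=y_{s',t'}$ for some point of color $i$, and $\{g,h\}=\{c_{i,s'+t'},d_{i,s'-t'}\}$. Thus $g$ and $h$ determine $s'+t'$ and $s'-t'$, and because $N$ is odd they determine $(s',t')$. There is at most one possible value.

\emph{$g=h$ is maximal.} Then $v=g$, or $v=y_{s',t'}<g$ for some point $(s',t')$ of color $i$. In the second case $f(a_{i,s})$ and $f(b_{i,t})$ lie below $y_{s',t'}$ and have positions $2i$ and $2i+2$, so they equal $a_{i,s'}$ and $b_{i,t'}$, respectively. By Lemma~\ref{lem:ladders}, $s'=\sigma(s)$ and $t'=\tau(t)$. So there are at most two possible values. If both occur, then $y_{s',t'}$ with $(s',t')=(\sigma(s),\tau(t))$ has color $i$ and lies strictly below $g=h$, which gives \eqref{eq:two}.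
\end{proof}

\begin{lemma}\label{lem:ambiguous}
Given $f|_Q$, at most $2N^2/R+2RN$ elements of $Y$ have two possible values.
\end{lemma}

\begin{proof}
Let $y_{s,t}$, of color $i$, have two possible values. By \eqref{eq:two}, $\chi(\sigma(s),\tau(t))=\chi(s,t)$. By Lemma~\ref{lem:coloring}(ii), this happens for at most $2N^2/R$ points with $(\sigma(s),\tau(t))\neq(s,t)$.

For the remaining points $s'=s$ and $t'=t$, and \eqref{eq:two} says that $f(d_{i,s-t})=c_{i,s+t}$ or $f(c_{i,s+t})=d_{i,s-t}$. In the first case the pair $(i,s-t)$ determines $f(d_{i,s-t})$, because $f|_Q$ is fixed. Hence it determines $s+t$, and then $(s,t)$ because $N$ is odd. As there are $RN$ pairs, at most $RN$ points fall under the first case. In the second case $(i,s+t)$ determines $f(c_{i,s+t})$ and hence $s-t$ and $(s,t)$, so again there are at most $RN$ points.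
\end{proof}

\begin{proposition}\label{prop:typeI}
Let $n=|X|$. The number $E_{\mathrm I}$ of Type~I endomorphisms satisfies
\begin{equation}\label{eq:typeI}
\frac{E_{\mathrm I}}{a(X)}\le \exp\Big(|Q|\log n+\frac{2N^2}{R}+2RN+k_1+k_2+N+3\Big).
\end{equation}
\end{proposition}

\begin{proof}
There are at most $n^{|Q|}$ restrictions $f|_Q$. Given $f|_Q$, Lemmas~\ref{lem:twovalues} and~\ref{lem:ambiguous} leave at most $2^{2N^2/R+2RN}$ choices for $f|_Y$. Moreover $f(z_j)\in{\uparrow}u$ and $f(w_j)\in{\downarrow}\beta$. By Lemma~\ref{lem:degrees},
\[
E_{\mathrm I}\le n^{|Q|}\;2^{2N^2/R+2RN}\;(k_1+2)^{k_1}(k_2+N+1)^{k_2}.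
\]
Divide by \eqref{eq:aut}, bound the base $2$ by $e$, and use $(k+m)^k/k^k=(1+m/k)^k\le e^{m}$ with $(k,m)=(k_1,2)$ and $(k,m)=(k_2,N+1)$.
\end{proof}

\section{Endomorphisms moving a hub}\label{sec:typeII}

We call an endomorphism with $f(u)\ne u$ or $f(\beta)\ne\beta$ \emph{Type~II}. There can be many of these. For instance, map each $z_j$ arbitrarily into ${\uparrow}u$, all minimal elements to $u$, all maximal elements other than the $z_j$ to $\alpha$, and each $y_{s,t}$ independently to $u$ or $\alpha$. This gives $2^{N^2}(k_1+2)^{k_1}$ endomorphisms that fix $u$ and move $\beta$. Such maps become negligible only because they sacrifice the freedom of the $w_j$, which the $k_2!$ permutations of the $w_j$ retain.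

\begin{proposition}\label{prop:typeII}
Let $n=|X|$ and $M=3N+4$. The number $E_{\mathrm{II}}$ of Type~II endomorphisms satisfies
\begin{equation}\label{eq:typeII}
\frac{E_{\mathrm{II}}}{a(X)}\le 2\exp\Big(|Q|\log n+N^2\log3+k_1+k_2+M-\min_{j\in\{1,2\}}k_j\log\frac{k_j}{M}\Big).
\end{equation}
\end{proposition}

\begin{proof}
There are at most $n^{|Q|}$ restrictions $f|_Q$. Given $f|_Q$, the value $f(y_{s,t})$ for a point of color $i$ lies in the interval $[f(a_{i,s}),f(c_{i,s+t})]$, so Lemma~\ref{lem:intervals} leaves at most $3^{N^2}$ choices for $f|_Y$. For the pendants we use Lemma~\ref{lem:degrees}.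

If $f(u)\ne u$, each $f(z_j)\in{\uparrow}f(u)$ has at most $M$ choices, and each $f(w_j)\in{\downarrow}f(\beta)$ has at most $\max(M,k_2+N+1)\le k_2+M$ choices. If $f(\beta)\neq\beta$, each $f(w_j)\in{\downarrow}f(\beta)$ has at most $M$ choices, and each $f(z_j)\in{\uparrow}f(u)$ has at most $\max(M,k_1+2)\le k_1+M$ choices. Hence
\[
E_{\mathrm{II}}\le n^{|Q|}\,3^{N^2}\big[M^{k_1}(k_2+M)^{k_2}+M^{k_2}(k_1+M)^{k_1}\big].
\]
Divide by \eqref{eq:aut}. Since $(k_j+M)^{k_j}/k_j^{k_j}\le e^{M}$ and $(M/k_j)^{k_j}=\exp(-k_j\log(k_j/M))$, the two terms in the bracket contribute at most $\exp\big(k_1+k_2+M-k_j\log(k_j/M)\big)$ with $j=1$ and $j=2$, respectively. This gives \eqref{eq:typeII}.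
\end{proof}

\section{Choice of parameters}\label{sec:parameters}

The number of pendants must balance two effects. Each pendant costs a factor $e$ in \eqref{eq:typeI}, but the term $k_j\log(k_j/M)$ in \eqref{eq:typeII} has to beat $N^2\log 3$. If $k_1+k_2\sim\kappa n/\log n$ is split evenly and $M$ is of order $\sqrt n$, then $k_j\log(k_j/M)\sim\frac\kappa2\cdot\frac12\,n=\frac{\kappa}{4}n$, so we need $\kappa>4\log3$. We take $\kappa=4.8$. This is enough, because $e^{1.2}>1+1.2+0.72+0.288>3$, that is, $\log3<1.2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n$ be large and let $N$ be the largest odd integer with $N^2\le n-4.8\,n/\log n$. Then $(N+2)^2>n-4.8\,n/\log n$, so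
\[
N\sim\sqrt n\qquad\text{and}\qquad N^2\ge n-\frac{4.8\,n}{\log n}-O(\sqrt n).
\]
With $R=\lceil(\log N)^2\rceil$, \eqref{eq:sizes} gives $|Q|=O(\sqrt n\,\log^2n)$. Hence
\[
K=n-N^2-|Q|=(4.8+o(1))\frac{n}{\log n}.
\]
Put $k_1=\lfloor K/2\rfloor$ and $k_2=\lceil K/2\rceil$, and let $X$ be the ordered set of Section~\ref{sec:construction} with these parameters. By \eqref{eq:sizes}, $|X|=n$ exactly. We saw that $X$ is connected and has no $4$-element chain.

\emph{Type I.} In \eqref{eq:typeI} the terms $|Q|\log n$, $2RN$ and $N+3$ are $O(\sqrt n\log^3n)$, and $2N^2/R=O(n/\log^2n)$. The term $k_1+k_2=K$ dominates, so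
\[
\frac{E_{\mathrm I}}{a(X)}\le\exp\Big((4.8+o(1))\frac n{\log n}\Big).
\]

\emph{Type II.} Here $k_j=(2.4+o(1))\,n/\log n$ and $M\sim3\sqrt n$, so $\log(k_j/M)=(\frac12+o(1))\log n$ and $k_j\log(k_j/M)=(1.2+o(1))n$ for $j=1,2$. In \eqref{eq:typeII} we have $N^2\log3\le n\log3$, and the terms $|Q|\log n$, $k_1+k_2$ and $M$ are $o(n)$. Thus
\[
\frac{E_{\mathrm{II}}}{a(X)}\le2\exp\big((\log3-1.2+o(1))\,n\big)\to0 .
\]

Together, $e(X)/a(X)=(E_{\mathrm I}+E_{\mathrm{II}})/a(X)\le\exp(5n/\log n)$ for all large $n$.
\end{proof}

For these sets the twin bound of Section~\ref{sec:obstructions} is sharp to first order in the exponent.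

\begin{proposition}\label{prop:order}
For the ordered sets $X$ constructed in the proof of Theorem~\ref{thm:main},
\[
\log\frac{e(X)}{a(X)}=(4.8+o(1))\frac n{\log n}.
\]
In particular, $e(X)/a(X)\to\infty$ along this family.
\end{proposition}

\begin{proof}
The upper bound was just proved. For the lower bound, note that $\{z_1,\dots,z_{k_1}\}$ and $\{w_1,\dots,w_{k_2}\}$ are twin classes: no other element has $u$ as its only strict lower bound, since $\alpha$ also lies above every $a_{1,s}$; and no other element has $\beta$ as its only strict upper bound, since each $b_{R,t}$ also lies below $q_{R-1,t}$. All factors in Proposition~\ref{prop:twins} are at least $1$, so $e(X)/a(X)\ge\prod_{j=1,2}k_j^{k_j}/k_j!$. By Stirling's formula, $\log(k^k/k!)=k-O(\log k)$ for $k\ge2$. Hence $\log(e(X)/a(X))\ge K-O(\log n)=(4.8+o(1))\,n/\log n$.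
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} bounds the minimum of $e(X)/a(X)$ over all ordered sets of size $n$ from above by $\exp(5n/\log n)$ for large $n$. We do not claim that $\exp(\Theta(n/\log n))$ is the true order of this minimum.
\end{remark}

\begin{thebibliography}{9}
\bibitem{booklet}
\emph{Abstracts of Lectures, Tutorials, and Talks},
\url{https://math.vanderbilt.edu/dept/conf/oal2007/submissions/booklet.pdf}.
\end{thebibliography}

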